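\title{Von Neumann ranks over group rings: countability and dependence on the coefficient field}

\begin{abstract}
For a group $G$ and a subfield $K$ of $\mathbb C$, let $\mathcal A_K(G)$ be the additive group generated by the von Neumann ranks of all matrices over $K[G]$. We show that $\mathcal A_{\mathbb C}(G)$ is countable whenever $G$ is countable, and that $\mathcal A_{\mathbb C}(G)$ can differ from $\mathcal A_{\mathbb Q}(G)$: there are a $4$-generated elementary amenable group $G$ and a matrix over $\mathbb Q(e^{2\pi i/3})[G]$ whose rank does not lie in $\mathcal A_{\mathbb R\cap\overline{\mathbb Q}}(G)$. The first result follows from the existence of a generic rank on every irreducible variety of matrices. The second combines a parity constraint on the ranks of real matrices with a diagonal construction of the group.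
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group. It acts on the Hilbert space $\ell^2(G)$ of square-summable formal sums $\sum_g v_g\,g$ by left and by right multiplication, and the two actions commute. We write elements of $\ell^2(G)^n$ as row vectors. A matrix $A\in\operatorname{Mat}_{n\times m}(\mathbb C[G])$ defines a bounded operator $v\mapsto vA$ from $\ell^2(G)^n$ to $\ell^2(G)^m$ which commutes with the left action. A closed subspace $W\subseteq\ell^2(G)^m$ that is invariant under the left action has a \emph{von Neumann dimension}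
\[
\dim_G W=\sum_{i=1}^m\langle P\varepsilon_i,\varepsilon_i\rangle\in[0,m],
\]
where $P$ is the orthogonal projection onto $W$ and $\varepsilon_i$ has the entry $1\in G$ in place $i$ and $0$ elsewhere; this is the trace of $P$ computed in the group von Neumann algebra $\mathcal N(G)$. The \emph{von Neumann rank} $\operatorname{rk}_G(A)$ is the dimension of the closure of $\ell^2(G)^nA$. For a subfield $K\subseteq\mathbb C$ let $\mathcal A_K(G)$ be the additive subgroup of $\mathbb R$ generated by the numbers $\operatorname{rk}_G(A)$, where $A$ ranges over the matrices over $K[G]$ of all sizes. The following question is posed in \cite{survey}.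

\begin{quote}
\emph{Is $\mathcal A_{\mathbb C}(G)=\mathcal A_{\mathbb Q}(G)$ for every group $G$? Is $\mathcal A_{\mathbb C}(G)$ countable for every countable group $G$?}
\end{quote}

The simplest cases suggest a positive answer. If $G$ is finite, equivariance gives $\langle Pg\varepsilon_i,g\varepsilon_i\rangle=\langle P\varepsilon_i,\varepsilon_i\rangle$ for all $g$, so $\dim_GW=\dim_{\mathbb C}W/|G|$ is the dimension per group element and $\mathcal A_{\mathbb C}(G)\subseteq\frac1{|G|}\mathbb Z$. The element $|G|^{-1}\sum_gg$ of $\mathbb Q[G]$ has rank $1/|G|$, so $\mathcal A_{\mathbb Q}(G)=\mathcal A_{\mathbb C}(G)=\frac1{|G|}\mathbb Z$. In an arbitrary group every finite subgroup $S$ contributes $1/|S|$ to $\mathcal A_{\mathbb Q}(G)$ in the same way. For the groups covered by Linnell's theorem (Theorem~\ref{thm:linnell} below) the orders of finite subgroups have a least common multiple $D$ and all complex ranks lie in $\frac1D\mathbb Z$, which is the group generated by the numbers $1/|S|$; again the field plays no role. Finally, a positive answer to the first question would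 imply a positive answer to the second, because $\mathbb Q[G]$ is countable when $G$ is, while there are uncountably many matrices over $\mathbb C[G]$.

The answer to the second question is yes, and the answer to the first is no. Throughout, $\omega=e^{2\pi i/3}$ and $\overline{\mathbb Q}\subseteq\mathbb C$ is the field of algebraic numbers.

\begin{theorem}\label{thm:A}
For every group $G$ we have $|\mathcal A_{\mathbb C}(G)|\le\max(|G|,\aleph_0)$. More precisely, let $A_1,\dots,A_N\in\operatorname{Mat}_{n\times m}(\mathbb C[G])$, and put $A(c)=\sum_jc_jA_j$ and $\rho(c)=\operatorname{rk}_G(A(c))$ for $c\in\mathbb C^N$. For every irreducible Zariski closed set $V\subseteq\mathbb C^N$ there is $r_V\in\mathbb R$ such that $\rho=r_V$ on $V$ outside a countable union of proper Zariski closed subsets of $V$. Consequently $\rho$ takes only countably many values.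
\end{theorem}

\begin{theorem}\label{thm:B}
There are a $4$-generated elementary amenable group $G$ and a matrix $A$ over $\mathbb Q(\omega)[G]$ with $\operatorname{rk}_G(A)\notin\mathcal A_{\mathbb R\cap\overline{\mathbb Q}}(G)$. In particular $\operatorname{rk}_G(A)\notin\mathcal A_{\mathbb Q}(G)$.
\end{theorem}

For this group $\mathcal A_{\mathbb Q(\omega)}(G)\not\subseteq\mathcal A_{\mathbb Q}(G)$, and therefore $\mathcal A_{\mathbb C}(G)\ne\mathcal A_{\mathbb Q}(G)$. The failure is as small as it can be.

\begin{proposition}\label{prop:C}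
For every group $G$ and every subfield $K\subseteq\mathbb C$ stable under complex conjugation, $2\mathcal A_K(G)\subseteq\mathcal A_{K\cap\mathbb R}(G)$. So in Theorem~\ref{thm:B} the class of $\operatorname{rk}_G(A)$ modulo $\mathcal A_{\mathbb Q}(G)$ has order exactly $2$.
\end{proposition}

Thus Theorem~\ref{thm:B} says that the factor $2$ in Proposition~\ref{prop:C} cannot be removed, and its proof is a parity argument. Section~\ref{sec:prelim} collects the facts on ranks and proves Proposition~\ref{prop:C}, and Section~\ref{sec:generic} proves Theorem~\ref{thm:A}. Section~\ref{sec:toy} shows the parity argument for cyclic groups and explains what the group $G$ has to do; Sections~\ref{sec:cont}--\ref{sec:extend} carry this out.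

We write $[g,h]=ghg^{-1}h^{-1}$, $C_n$ for the cyclic group of order $n$, $F_d$ for the free group of rank $d$, and $\mathbb Z_{(2)}$ for the ring of rational numbers with odd denominator. If $\Gamma$ is a quotient of $F_d$ and $Y$ is a matrix over $\mathbb C[F_d]$, then $\operatorname{rk}_\Gamma(Y)$ is the rank of the image of $Y$ over $\mathbb C[\Gamma]$.

\section{Ranks: basic facts}\label{sec:prelim}

Call a closed left-invariant subspace of some $\ell^2(\Gamma)^m$ a \emph{Hilbert $\Gamma$-module}. Dimension is additive on orthogonal sums, hence monotone, and $\dim_\Gamma\ell^2(\Gamma)^m=m$. For a bounded equivariant operator $f\colon W\to W'$ of Hilbert modules put $\operatorname{rk}f=\dim_\Gamma\overline{f(W)}$. The polar decomposition of $f$ gives an equivariant isometry of $(\ker f)^\perp$ onto $\overline{f(W)}$, and such isometries preserve dimension by the trace property. Hence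
\[
\dim_\Gamma W=\dim_\Gamma\ker f+\operatorname{rk}f .
\]
So a bounded equivariant bijection preserves dimension, and $\operatorname{rk}_\Gamma(A)=n-\dim_\Gamma\ker A$ for a matrix with $n$ rows. The rank does not increase under composition, since composing on one side shrinks the image and on the other side enlarges the kernel, and so it is unchanged under composition with isomorphisms. The rank of a block diagonal matrix is the sum of the ranks of the blocks.

For a finite subgroup $S\le\Gamma$ and a character $\psi\colon S\to\mathbb C^\times$ put $e_\psi=|S|^{-1}\sum_{s\in S}\psi(s)^{-1}s$, and write $e_1$ for the trivial character.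

\begin{lemma}\label{lem:basic}
Let $A\in\operatorname{Mat}_{n\times m}(\mathbb C[\Gamma])$ and let $S\le\Gamma$.
\begin{enumerate}
\item[(a)] If $\overline A$ is obtained from $A$ by complex conjugation of all coefficients, then $\operatorname{rk}_\Gamma(\overline A)=\operatorname{rk}_\Gamma(A)$.
\item[(b)] If $S$ is finite and $\psi$ is a character of $S$, right multiplication by $e_\psi$ is the orthogonal projection onto $\{w\in\ell^2(\Gamma): ws=\psi(s)w\text{ for all }s\in S\}$, and this space has dimension $1/|S|$.
\item[(c)] If $S$ is finite and central, then $\operatorname{rk}_\Gamma(A)=\sum_\psi\operatorname{rk}_\Gamma(e_\psi A)$, the sum over all characters of $S$.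
\item[(d)] If $S$ is finite and normal, then $\operatorname{rk}_\Gamma(e_1A)=|S|^{-1}\operatorname{rk}_{\Gamma/S}(A)$.
\item[(e)] If $S$ is infinite and $w\in\ell^2(\Gamma)$ satisfies $ws=w$ for all $s\in S$, then $w=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The antilinear isometry $v\mapsto\bar v$ carries the image of $A$ to the image of $\overline A$ and fixes the $\varepsilon_i$. So it carries the projection $P$ onto the closure of the image to a projection with trace $\overline{\operatorname{tr}P}=\operatorname{tr}P$.

(b) The element $e_\psi$ is self-adjoint and $e_\psi s=\psi(s)e_\psi$ for $s\in S$. Hence $e_\psi^2=e_\psi$, the image consists of eigenvectors, and every eigenvector is fixed by $e_\psi$. The dimension is the coefficient of $1$ in $e_\psi$.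

(c) The $e_\psi$ are central orthogonal projections with sum $1$, so $A$ maps $\ell^2(\Gamma)^ne_\psi$ into $\ell^2(\Gamma)^me_\psi$, and the closure of the image of $A$ is the orthogonal sum of the closures of the images of the $e_\psi A$.

(d) Here $e_1$ is central, and $gS\mapsto|S|^{1/2}ge_1$ defines an isometry $\ell^2(\Gamma/S)\cong\ell^2(\Gamma)e_1$ compatible with both actions; under it $e_1A$ acts on $\ell^2(\Gamma)^ne_1$ as $A$ acts on $\ell^2(\Gamma/S)^n$. If $P$ projects onto a submodule of $\ell^2(\Gamma)^me_1$, then $\langle P\varepsilon_i,\varepsilon_i\rangle=\langle P\varepsilon_ie_1,\varepsilon_ie_1\rangle$, and $\varepsilon_ie_1$ is $|S|^{-1/2}$ times the corresponding unit vector for $\Gamma/S$. So $\dim_\Gamma=|S|^{-1}\dim_{\Gamma/S}$ for such submodules.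

(e) The coefficients of $w$ are constant on the infinite cosets $gS$ and square-summable.
\end{proof}

The only general way we have of passing from a field to a subfield is restriction of scalars. It does not return the rank of $A$ but the sum of the ranks of its conjugates.

\begin{lemma}\label{lem:res}
Let $K_0\subseteq K$ be subfields of $\mathbb C$ with $[K:K_0]=e<\infty$, and let $\sigma_1,\dots,\sigma_e$ be the embeddings of $K$ into $\mathbb C$ over $K_0$. For every $n\times m$ matrix $A$ over $K[F_d]$ there is an $ne\times me$ matrix $\widetilde A$ over $K_0[F_d]$ with $\operatorname{rk}_\Gamma(\widetilde A)=\sum_s\operatorname{rk}_\Gamma(\sigma_sA)$ for all quotients $\Gamma$ of $F_d$. The same holds with any group $G$ in place of $F_d$.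
\end{lemma}

\begin{proof}
Let $K=K_0(\vartheta)$. For $\alpha\in K$ define $\widetilde\alpha\in\operatorname{Mat}_e(K_0)$ by $\alpha\vartheta^{i-1}=\sum_j\widetilde\alpha_{ij}\vartheta^{j-1}$. Applying $\sigma_s$ gives $\widetilde\alpha\,Z=Z\operatorname{diag}(\sigma_1\alpha,\dots,\sigma_e\alpha)$ with the invertible Vandermonde matrix $Z=(\sigma_s(\vartheta)^{i-1})_{i,s}$. Let $\widetilde A$ arise from $A$ by replacing each coefficient $\alpha$ by the block $\widetilde\alpha$. Multiplying $\widetilde A$ on the left and right by block diagonal matrices with blocks $Z^{-1}$ and $Z$, and permuting rows and columns, we obtain $\sigma_1A\oplus\dots\oplus\sigma_eA$.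
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
If $K\subseteq\mathbb R$ there is nothing to prove. Otherwise conjugation is an automorphism of $K$ of order $2$ with fixed field $K_0=K\cap\mathbb R$, so $[K:K_0]=2$ and the two embeddings are the identity and conjugation. By Lemmas~\ref{lem:res} and~\ref{lem:basic}(a), $\operatorname{rk}_G(\widetilde A)=\operatorname{rk}_G(A)+\operatorname{rk}_G(\overline A)=2\operatorname{rk}_G(A)$ for every matrix $A$ over $K[G]$. The last assertion is the case $K=\mathbb Q(\omega)$, $K_0=\mathbb Q$.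
\end{proof}

The proof of Theorem~\ref{thm:B} uses two deep theorems. Recall that the \emph{elementary amenable} groups form the smallest class containing the finite and the abelian groups and closed under subgroups, quotients, extensions and directed unions; they are amenable.

\begin{theorem}[Linnell \cite{Linnell}; see also {\cite[Theorem~10.19]{Luck}}]\label{thm:linnell}
Let $\mathcal C$ be the smallest class of groups that contains the free groups and is closed under directed unions and under extensions with elementary amenable quotient. If $\Gamma\in\mathcal C$ and the orders of the finite subgroups of $\Gamma$ are bounded, with least common multiple $D$, then $D\cdot\operatorname{rk}_\Gamma(A)\in\mathbb Z$ for all matrices $A$ over $\mathbb C[\Gamma]$.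
\end{theorem}

A group $\Gamma$ is \emph{sofic} if for every finite $S\subseteq\Gamma$ and $\varepsilon>0$ there are $n\geq 1$ and a map $\sigma\colon\Gamma\to\operatorname{Sym}(n)$ such that $\sigma(g)\sigma(h)$ and $\sigma(gh)$ differ in at most $\varepsilon n$ points for $g,h\in S$, and $\sigma(g)$ fixes at most $\varepsilon n$ points for $1\ne g\in S$. We use this notion only through the next theorem. For an $n\times m$ matrix $Y$ let $Y^*$ be the conjugate transpose with $g$ replaced by $g^{-1}$; it acts as the adjoint of $Y$. The \emph{spectral measure} $\mu$ of $YY^*$ assigns to a Borel set the dimension of the corresponding spectral subspace of the positive operator $v\mapsto vYY^*$ on $\ell^2(\Gamma)^n$. It has mass $n$; its $j$-th moment is the sum of the coefficients of $1$ in the diagonal entries of $(YY^*)^j$; and $\mu(\{0\})=\dim_\Gamma\ker Y$ because $\langle vYY^*,v\rangle=\|vY\|^2$.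

\begin{theorem}[Elek--Szab\'o \cite{ES}]\label{thm:ES}
If $\Gamma$ is sofic, $Y$ is a matrix over $\mathbb Z[\Gamma]$ and $\mu$ is the spectral measure of $YY^*$, then $\int_{(0,\infty)}\log\lambda\,d\mu(\lambda)\ge0$. Amenable and residually amenable groups are sofic.
\end{theorem}

\section{The generic rank on a variety}\label{sec:generic}

For the trivial group the function $\rho$ of Theorem~\ref{thm:A} is governed by minors. For an infinite group there are no minors to look at, and we compare the values of $\rho$ at different points through one auxiliary operator instead.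

Take the line $V=\{(1,c):c\in\mathbb C\}$ and write $A(c)=A_1+cA_2$. Multiplication by $A(c)$ maps polynomials in $c$ of degree at most $d$ with coefficients in $\ell^2(G)^n$ to polynomials of degree at most $d+1$ with coefficients in $\ell^2(G)^m$; let $R_d$ be the rank of this operator. A polynomial in the source is the same as its values at any $d+1$ points, a polynomial in the target is the same as its values at any $d+2$ points, and at the point $c$ the operator acts as $A(c)$. It follows that $R_d$ is at least the sum of $\rho$ over any $d+1$ points and at most the sum of $\rho$ over any $d+2$ points. If $\rho\ge\alpha$ at infinitely many points and $\rho\le\beta$ at infinitely many points, then $\alpha(d+1)\le\beta(d+2)$ for all $d$, so $\alpha\le\beta$: the function $\rho$ cannot oscillate. In general $d+1$ is replaced by the Hilbert function of $V$, and ``infinite'' by ``Zariski dense''.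

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $V$ be irreducible. Let $\mathcal P_d$ be the space of restrictions to $V$ of polynomials of degree at most $d$, and $h(d)=\dim_{\mathbb C}\mathcal P_d$. For large $d$ the Hilbert function $h$ agrees with a nonzero polynomial, so $h(d+1)/h(d)\to1$. With $\gamma_1,\dots,\gamma_N$ the coordinate functions on $V$, define
\[
\Psi_d\colon\mathcal P_d\otimes\ell^2(G)^n\to\mathcal P_{d+1}\otimes\ell^2(G)^m,\qquad \varphi\otimes v\mapsto\sum_j\gamma_j\varphi\otimes vA_j ,
\]
and $R_d=\operatorname{rk}\Psi_d$; after a choice of bases $\Psi_d$ is a matrix over $\mathbb C[G]$. For $c\in V$ let $\operatorname{ev}_c(\varphi\otimes v)=\varphi(c)v$. Then $\operatorname{ev}_c\Psi_d(\varphi\otimes v)=\varphi(c)\,vA(c)$. Hence for points $c_1,\dots,c_s\in V$ and $\operatorname{ev}=(\operatorname{ev}_{c_1},\dots,\operatorname{ev}_{c_s})$,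
\begin{equation}\label{eq:ev}
\operatorname{ev}\circ\Psi_d=\bigl(A(c_1)\oplus\dots\oplus A(c_s)\bigr)\circ\operatorname{ev}.
\end{equation}
If the evaluations at the $c_i$ form a basis of $\mathcal P_d^*$, then $s=h(d)$, the map $\operatorname{ev}$ on the right is an isomorphism, and \eqref{eq:ev} gives $\sum_i\rho(c_i)\le R_d$. If they form a basis of $\mathcal P_{d+1}^*$, then $s=h(d+1)$, the map $\operatorname{ev}$ on the left is an isomorphism, and $R_d\le\sum_i\rho(c_i)$.

If $U\subseteq V$ is Zariski dense, a function in $\mathcal P_d$ that vanishes on $U$ is zero. So the evaluations at points of $U$ span $\mathcal P_d^*$, and the bases above can be chosen from $U$. Consequently, if both $\{\rho\ge\alpha\}$ and $\{\rho\le\beta\}$ are dense in $V$, then $\alpha h(d)\le R_d\le\beta h(d+1)$ for all $d$, and so $\alpha\le\beta$.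

Let $r_V$ be the supremum of the set of all $\alpha$ for which $\{\rho\ge\alpha\}$ is dense in $V$; this set contains $0$ and is bounded by $n$. Let $\varepsilon>0$. The set $\{\rho\ge r_V+\varepsilon\}$ is not dense by the definition of $r_V$. There is $\alpha>r_V-\varepsilon$ with $\{\rho\ge\alpha\}$ dense, so $\{\rho\le r_V-\varepsilon\}$ is not dense by the previous paragraph. Since $V$ is irreducible, it is not the union of the closures of these two sets. So the closure $V_j$ of $\{|\rho-r_V|\ge1/j\}$ is a proper closed subset of $V$ for each $j\ge1$, and $\rho=r_V$ outside $\bigcup_jV_j$.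

Each $V_j$ has finitely many irreducible components, all of dimension less than $\dim V$. By induction on $\dim V$, starting from points, $\rho(V)$ is countable; take $V=\mathbb C^N$.

Finally, the matrices over $\mathbb C[G]$ of a given size with entries supported in a given finite subset of $G$ form one family $A(c)$, and there are at most $\max(|G|,\aleph_0)$ such families. So ranks take at most $\max(|G|,\aleph_0)$ values, and the same bound holds for the group that they generate.
\end{proof}

\section{Parity for cyclic groups, and the plan for Theorem~\ref{thm:B}}\label{sec:toy}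

Let $n$ be odd, view $C_n$ as the quotient $\langle z\mid z^n\rangle$ of $F_1=\langle z\rangle$, and let $Y$ be a matrix over $\mathbb C[z^{\pm1}]$. The space $\ell^2(C_n)$ is the sum of the $n$ eigenlines of $z$, and on the eigenline for $\zeta$ the matrix $Y$ acts as the complex matrix $Y(\zeta)$. So
\[
\operatorname{rk}_{C_n}(Y)=\frac1n\sum_{\zeta^n=1}\operatorname{rank}Y(\zeta).
\]
Suppose that $Y$ is real. Then $Y(\bar\zeta)=\overline{Y(\zeta)}$ has the same rank as $Y(\zeta)$, and since $n$ is odd, $\zeta=1$ is the only real root. Thus $\operatorname{rk}_{C_n}(Y)=(\operatorname{rank}Y(1)+2j)/n$ with $j\in\mathbb Z$, and as $\frac1n-1\in2\mathbb Z_{(2)}$,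
\[
\operatorname{rk}_{C_n}(Y)\equiv\operatorname{rank}Y(1)\pmod{2\mathbb Z_{(2)}} .
\]
The parity of the rank of a real matrix does not depend on $n$. For $A=z-\omega$ it does: the rank is $1$ if $3\nmid n$, and it is $1-\frac1n\in2\mathbb Z_{(2)}$ if $3\mid n$. The two natural real imitations of $A$ illustrate this. The element $z^2+z+1$ has rank $1$ or $1-\frac2n$ in the two cases, and $z-1$ has rank $1-\frac1n$ in both.

Every element of $\mathcal A_{K_0}$ is a difference of two ranks. So, given \emph{one} pair $Y^+,Y^-$ of real matrices, we can choose an odd $n$, as large as we like, with $\operatorname{rk}_{C_n}(A)\ne\operatorname{rk}_{C_n}(Y^+)-\operatorname{rk}_{C_n}(Y^-)$: of two candidates $n,n'$ with $3\nmid n$ and $3\mid n'$ at least one works. Once $n$ is fixed, another pair gives equality. To defeat the countably many pairs over $\mathbb R\cap\overline{\mathbb Q}$ we need a sequence of central elements $z_1,z_2,\dots$, and we spend the choice of the order $n_k$ of $z_k$ on the $k$-th pair. The group $G$ will be the direct limit of a sequence $M_0\to M_1\to\cdots$ of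 quotients of $F_4$, with three requirements.
\begin{enumerate}
\item[(R1)] One matrix $A$, involving finitely many group elements, must test $z_l=\omega$ for every $l$.
\item[(R2)] The inequality obtained over $M_k$ must survive all later steps. Ranks depend continuously on the group (Section~\ref{sec:cont}), so it survives if all later groups have the same relations as $M_k$ up to some length $r_k$. We have no control over $r_k$.
\item[(R3)] Parity makes sense only when denominators are bounded. So $M_k$ must satisfy the hypotheses of Theorem~\ref{thm:linnell}, and the contribution of $z_k$ to $\operatorname{rk}(A)$ must carry the full power of $2$ that the theorem allows in the denominator.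
\end{enumerate}

For (R1) we take $M_k=H_k\times X_k$. In $X_k$, generated by $x,y$, the central elements are commutators $z_l=[y_0,y_l]$ with $y_l=x^lyx^{-l}$. The group $H_k$, generated by $a,t$, serves as a counter. Put $a_i=t^iat^{-i}$ and let $\mathcal E_l$ be the space of vectors on which $a_0,a_1,\dots,a_{l-1},a_l$ act by $1,\omega,\dots,\omega,\omega^2$. Finitely many linear equations single out all the $\mathcal E_l$ at once, and on $\mathcal E_l$ they let one walk from position $0$ to position $l$ and back, which produces $[y_l,y_0]$.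

The first candidate is to let $a$ have order $3$ and to impose $[a_0,a_j]=1$ for $j\le k$ in $H_k$. This violates (R2): the next step imposes a relation of the fixed length $4k+8$. The way out is that the $a_i$ need to commute only on the vectors that occur in the equations. We let $a$ have order $9$ and consider only vectors fixed by the cubes $a_i^3$. On such vectors $a_0$ and $a_j$ commute as soon as their commutators lie in $\langle a_0^3,a_j^3\rangle$, and this can be arranged by relations that are all long. There is a second gain: in $H_k$ the group $\langle a_0^3,a_{k+1}^3\rangle$ is infinite, so it fixes no nonzero vector, and this cuts off all patterns of length greater than $k$.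

\section{Continuity of the rank}\label{sec:cont}

Two quotients of $F_d$ \emph{agree to radius $r$} if the same words of length at most $r$ are trivial in both.

\begin{lemma}\label{lem:approx}
Let $\Gamma$ and $\Gamma_1,\Gamma_2,\dots$ be quotients of $F_d$ such that each $\Gamma_i$ is sofic and agrees with $\Gamma$ to radius $i$. Then $\operatorname{rk}_{\Gamma_i}(Y)\to\operatorname{rk}_\Gamma(Y)$ for every matrix $Y$ over $\overline{\mathbb Q}[F_d]$.
\end{lemma}

\begin{proof}
Let $Y$ be any $n\times m$ matrix over $\mathbb C[F_d]$, and let $\mu_i,\mu$ be the spectral measures of $YY^*$ over $\Gamma_i,\Gamma$. Group elements act as unitaries, so the sum of the absolute values of all coefficients of $YY^*$ over $\mathbb C[F_d]$ bounds the operator norm in every quotient. Hence all measures live on one interval $[0,\kappa]$ with $\kappa\ge1$. The $j$-th moment depends only on which words in the support of $(YY^*)^j$ are trivial, so the $j$-th moments of $\mu_i$ and $\mu$ are equal for large $i$. By the Weierstrass approximation theorem $\mu_i\to\mu$ weakly. Then $\limsup\mu_i(Z)\le\mu(Z)$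 for closed sets $Z$ and $\liminf\mu_i(O)\ge\mu(O)$ for relatively open sets $O\subseteq[0,\kappa]$. With $Z=\{0\}$,
\begin{equation}\label{eq:limsup}
\limsup_i\dim_{\Gamma_i}\ker Y\le\dim_\Gamma\ker Y .
\end{equation}

The reverse inequality can fail only if mass of $\mu_i$ near $0$ moves into $0$ in the limit. This is where arithmetic and soficity enter. Let $Y$ have integer coefficients. For $0<\varepsilon<1$ Theorem~\ref{thm:ES} gives
\[
0\le\int_{(0,\varepsilon)}\log\lambda\,d\mu_i+\int_{[\varepsilon,\kappa]}\log\lambda\,d\mu_i\le-|\log\varepsilon|\,\mu_i((0,\varepsilon))+n\log\kappa .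
\]
Therefore
\[
\mu(\{0\})\le\mu([0,\varepsilon))\le\liminf_i\mu_i([0,\varepsilon))\le\liminf_i\mu_i(\{0\})+\frac{n\log\kappa}{|\log\varepsilon|}.
\]
Letting $\varepsilon\to0$ and using \eqref{eq:limsup} we get convergence for integral $Y$, and hence, after clearing denominators, for rational $Y$.

In general the coefficients of $Y$ lie in a number field $K\subseteq\mathbb C$ with embeddings $\sigma_1,\dots,\sigma_e$, where $\sigma_1$ is the inclusion. The rational case applied to the matrix $\widetilde Y$ of Lemma~\ref{lem:res} shows that $\sum_s\operatorname{rk}_{\Gamma_i}(\sigma_sY)\to\sum_s\operatorname{rk}_\Gamma(\sigma_sY)$. By \eqref{eq:limsup}, $\liminf_i\operatorname{rk}_{\Gamma_i}(\sigma_sY)\ge\operatorname{rk}_\Gamma(\sigma_sY)$ for every $s$. Subtracting the terms with $s\geq2$ from the sum gives $\limsup_i\operatorname{rk}_{\Gamma_i}(Y)\le\operatorname{rk}_\Gamma(Y)$.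
\end{proof}

\section{The approximating groups}\label{sec:groups}

\subsection*{Towers of finite groups}
The elements $a_0,\dots,a_k$ of $H_k$ will generate a finite group $B_k$. The following definition lists what we need of these groups.

\begin{definition}\label{def:tower}
Put $B_{-1}=1$ and $B_0=\langle a_0\rangle\cong C_9$, and let $\iota_0^\pm\colon B_{-1}\to B_0$ and $\pi_0^\pm\colon B_0\to B_{-1}$ be the trivial maps. A \emph{tower of height $k$} is a sequence $B_0,\dots,B_k$ of finite groups with distinguished generators, $B_j=\langle a_0,\dots,a_j\rangle$, such that for $1\le j\le k$: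
\begin{enumerate}
\item[(T1)] there are homomorphisms $\iota_j^\pm\colon B_{j-1}\to B_j$ with $\iota_j^-(a_i)=a_i$ and $\iota_j^+(a_i)=a_{i+1}$;
\item[(T2)] there are homomorphisms $\pi_j^\pm\colon B_j\to B_{j-1}$ with $\pi_j^-(a_i)=a_i$ for $i<j$, $\pi_j^-(a_j)=1$, and $\pi_j^+(a_0)=1$, $\pi_j^+(a_i)=a_{i-1}$ for $i\ge1$;
\item[(T3)] $[g,h]\in\langle a_0^3,a_j^3\rangle$ for all $g\in\langle a_0\rangle$ and $h\in\langle a_j\rangle$;
\item[(T4)] if $b\in\iota_j^+(B_{j-1})$ commutes with $a_0^3$, then $b=1$.
\end{enumerate}
\end{definition}

We have $\pi_j^\pm\iota_j^\pm=\operatorname{id}$, so the maps $\iota_j^\pm$ are injective, and by induction every $a_i$ has order $9$ in $B_j$. Condition (T4) holds trivially for $j=0$; it is needed only to extend towers. Condition (T2) also provides characters.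

\begin{lemma}\label{lem:char}
For all $s_0,\dots,s_j\in\mathbb Z/3$ there is a character of $B_j$ with $a_i\mapsto\omega^{s_i}$ for $0\le i\le j$.
\end{lemma}

\begin{proof}
Induction on $j$; the case $j=0$ is clear. The map $\pi_1^+\cdots\pi_j^+\colon B_j\to B_0$ sends $a_j$ to $a_0$ and $a_i$ to $1$ for $i<j$. Pull back the character $a_0\mapsto\omega^{s_j}$ along it, and multiply by the pullback along $\pi_j^-$ of the character of $B_{j-1}$ for $s_0,\dots,s_{j-1}$.
\end{proof}

\subsection*{The counters $H_k$}
Recall that for a group $B$ and an isomorphism $\tau\colon L\to L'$ of subgroups, the HNN extension $\langle B,t\mid tlt^{-1}=\tau(l),\ l\in L\rangle$ contains $B$. A word $g_0t^{\varepsilon_1}g_1\cdots t^{\varepsilon_n}g_n$ with $g_i\in B$, $\varepsilon_i=\pm1$ is \emph{reduced} if it contains no subword $tg_it^{-1}$ with $g_i\in L$ and no subword $t^{-1}g_it$ with $g_i\in L'$. Every element is represented by a reduced word, and Britton's lemma says that a reduced word with $n\ge1$ represents a nontrivial element.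

For a tower of height $k$ let
\[
H_k=\langle B_k,t\mid t\,\iota_k^-(b)\,t^{-1}=\iota_k^+(b),\ b\in B_{k-1}\rangle ;
\]
thus $H_0=B_0*\langle t\rangle$. Since $ta_it^{-1}=a_{i+1}$ for $0\le i<k$, the group $H_k$ is generated by $a=a_0$ and $t$, and we may put $a_i=t^iat^{-i}$ for all $i\in\mathbb Z$.

\begin{lemma}\label{lem:H}
\begin{enumerate}
\item[(a)] For $0\le l\le k$ the subgroup $\langle a_0,\dots,a_l\rangle$ of $H_k$ is isomorphic to $B_l$ with its generators.
\item[(b)] The subgroup $\langle a_0^3,a_{k+1}^3\rangle$ of $H_k$ is infinite.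
\item[(c)] $H_k$ is virtually free, hence residually finite, and the order of every finite subgroup divides $|B_k|$.
\item[(d)] Let $\Gamma$ be a group containing $H_k$, let $0<j-i\le k$, and let $\eta\in\ell^2(\Gamma)$ satisfy $\eta a_i^3=\eta=\eta a_j^3$. Then $\eta\alpha\beta=\eta\beta\alpha$ for all $\alpha\in\mathbb C[\langle a_i\rangle]$ and $\beta\in\mathbb C[\langle a_j\rangle]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Compose the injections $\iota^-_{l+1},\dots,\iota^-_k$ with $B_k\le H_k$.

(b) The map $\pi_k^-$ kills $a_k^3\ne1$ and is injective on $\iota_k^-(B_{k-1})$, so $a_k^3\notin\iota_k^-(B_{k-1})$. The map $\pi_k^+$ kills $a_0^3\ne1$ and is injective on $\iota_k^+(B_{k-1})$, so $a_0^3\notin\iota_k^+(B_{k-1})$. Hence the word $(a_0^3\,t\,a_k^3\,t^{-1})^n$ is reduced for all $n\ge1$, and $a_0^3a_{k+1}^3$ has infinite order.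

(c) $H_k$ is the fundamental group of a graph of finite groups with one vertex and one loop. The fundamental group of a finite graph of finite groups is virtually free, and its finite subgroups are conjugate into vertex groups \cite{Serre}.

(d) By bilinearity let $\alpha\in\langle a_i\rangle$, $\beta\in\langle a_j\rangle$. By (a) and (T3) for $B_{j-i}$, conjugated by $t^i$, we have $[\alpha,\beta]\in\langle a_i^3,a_j^3\rangle$. This group fixes $\eta$, so $\eta\alpha\beta=\eta[\alpha,\beta]\beta\alpha=\eta\beta\alpha$.
\end{proof}

Towers exist, and they can be extended as (R2) demands. The proof is independent of the rest and is given in Section~\ref{sec:extend}.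

\begin{proposition}\label{prop:extend}
Let $B_0,\dots,B_k$ be a tower and let $\Omega\subseteq H_k\setminus\{1\}$ be finite. There is a group $B_{k+1}$ such that $B_0,\dots,B_{k+1}$ is a tower, $a\mapsto a$, $t\mapsto t$ defines an epimorphism $H_k\to H_{k+1}$, and no element of $\Omega$ lies in its kernel.
\end{proposition}

\subsection*{The groups $X_k$ and $M_k$}
Let $N=\bigl(\bigoplus_{i\in\mathbb Z}\mathbb Ze_i\bigr)\times\bigl(\bigoplus_{j\ge1}\mathbb Z\epsilon_j\bigr)$ with the product
\[
(\xi,\zeta)(\xi',\zeta')=(\xi+\xi',\ \zeta+\zeta'+\phi(\xi,\xi')),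
\]
where $\phi$ is bilinear with $\phi(e_i,e_j)=\epsilon_{j-i}$ for $i<j$ and $\phi(e_i,e_j)=0$ otherwise. Bilinearity makes the product associative, so $N$ is a group, and $[(\xi,\zeta),(\xi',\zeta')]=(0,\phi(\xi,\xi')-\phi(\xi',\xi))$. With $y_i=(e_i,0)$ and $z_j=(0,\epsilon_j)$ we get $[y_i,y_j]=z_{j-i}$ for $i<j$. As $\phi(e_i,e_j)$ depends only on $j-i$, the shift $y_i\mapsto y_{i+1}$, $z_j\mapsto z_j$ is an automorphism. Let $X_0=N\rtimes\langle x\rangle$ with $x$ of infinite order acting as the shift. This group is solvable, it is generated by $x$ and $y=y_0$, and the $z_j$ are central. For odd positive integers $n_1,\dots,n_k$ let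
\[
X_k=X_0/\langle z_1^{n_1},\dots,z_k^{n_k}\rangle .
\]
The image $Z$ of $\langle z_1,\dots,z_k\rangle$ in $X_k$ is $C_{n_1}\times\dots\times C_{n_k}$. The quotient $X_k/Z$ is built by extensions from $\bigoplus_{j>k}\mathbb Z\epsilon_j$, $\bigoplus_i\mathbb Ze_i$ and $\langle x\rangle$, so it is torsion-free, and every finite subgroup of $X_k$ lies in $Z$. The central element $z_{k+1}$ has infinite order in $X_k$, and a nontrivial element dies in $X_k/\langle z_{k+1}^n\rangle$ only if it equals $z_{k+1}^m$ with $m\ne0$ and $n\mid m$. Therefore: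
\begin{equation}\label{eq:survive}
\begin{array}{l}\text{every finite subset of }X_k\setminus\{1\}\text{ maps into}\\ \text{the nontrivial elements of }X_k/\langle z_{k+1}^n\rangle\text{ for all large }n.\end{array}
\end{equation}

Given a tower of height $k$ and odd $n_1,\dots,n_k$, let $M_k=H_k\times X_k$, a quotient of the free group $F_4$ on $a,t,x,y$.

\begin{lemma}\label{lem:M}
$M_k$ is sofic, and $\operatorname{rk}_{M_k}(Y)\in\frac1{|B_k|}\mathbb Z_{(2)}$ for every matrix $Y$ over $\mathbb C[M_k]$.
\end{lemma}

\begin{proof}
$H_k$ is residually finite and $X_k$ is solvable, so $M_k$ is residually amenable, hence sofic by Theorem~\ref{thm:ES}. Let $H'$ be a free normal subgroup of finite index in $H_k$. Then $H'$ is normal in $M_k$ and $M_k/H'=(H_k/H')\times X_k$ is elementary amenable, so $M_k\in\mathcal C$. A finite subgroup of $M_k$ lies in the product of its two projections, so its order divides $|B_k|\,n_1\cdots n_k$. By Theorem~\ref{thm:linnell}, $|B_k|\,n_1\cdots n_k\operatorname{rk}_{M_k}(Y)\in\mathbb Z$, and $n_1\cdots n_k$ is odd.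
\end{proof}

\section{The matrix $A$ and its kernel}\label{sec:matrix}

In $\mathbb Q(\omega)[F_4]$ put
\[
p_s=\frac19\sum_{i=0}^8\omega^{-si}a^i\quad(s=0,1,2),\qquad p=p_0+p_1+p_2=\tfrac13(1+a^3+a^6),\qquad T=tx .
\]
In $M_k$, where $a$ has order $9$, Lemma~\ref{lem:basic}(b) shows that $p_0,p_1,p_2$ are mutually orthogonal projections, that $vp_s=v$ if and only if $va=\omega^sv$, and that $vp=v$ if and only if $va^3=v$. The element $T$ shifts both factors at once: $T^iaT^{-i}=a_i$ and $T^iyT^{-i}=y_i$. Let $A$ be the $4\times12$ matrix
\[
A=\Bigl(\,(1-p)I_4\ \Big|\ \bigl((p_0+p_1)T-(p_1+p_2)\bigr)I_4\ \Big|\ A'\Bigr),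
\]
\[
A'=\begin{pmatrix}p_2y&0&0&-p_0\\-p_2&p_0y&0&0\\0&-p_0&p_2y^{-1}&0\\0&0&-p_2&\omega p_0y^{-1}\end{pmatrix}.
\]
Thus $(v^1,\dots,v^4)\in\ker A$ if and only if each $v=v^i$ satisfies
\begin{equation}\label{eq:chain}
v(1-p)=0,\qquad v(p_0+p_1)T=v(p_1+p_2),
\end{equation}
and
\begin{equation}\label{eq:couple}
v^2p_2=v^1p_2y,\quad v^3p_0=v^2p_0y,\quad v^4p_2=v^3p_2y^{-1},\quad v^1p_0=\omega v^4p_0y^{-1}.
\end{equation}

Fix $k$, a tower of height $k$ and odd $n_1,\dots,n_k$, and work in $\ell^2(M_k)$. For $1\le l\le k$ let
\[
\mathcal E_l=\{w:\ wa_0=w,\ \ wa_i=\omega w\ (0<i<l),\ \ wa_l=\omega^2w\}.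
\]
We use repeatedly that $wT^ja_i=wa_{i+j}T^j$. The spaces $\mathcal E_l$ are mutually orthogonal: for $l<l'$ the unitary $a_l$ acts by $\omega^2$ on $\mathcal E_l$ and by $\omega$ on $\mathcal E_{l'}$. The spaces $\mathcal E_lT^l$ are mutually orthogonal too: for $l<l'$ the unitary $a_{-l}$ acts on $\mathcal E_lT^l$ as $a_0$ does on $\mathcal E_l$, by $1$, and on $\mathcal E_{l'}T^{l'}$ as $a_{l'-l}$ does on $\mathcal E_{l'}$, by $\omega$.

For $w\in\mathcal E_l$ the vectors $w,wT,\dots,wT^l$ are eigenvectors of $a$ with eigenvalues $1,\omega,\dots,\omega,\omega^2$. Their sum $v$, which we call a \emph{chain} of length $l$, satisfies \eqref{eq:chain}: indeed $v(p_0+p_1)$ omits the last term, $v(p_1+p_2)$ omits the first, and $T$ carries the one to the other. Also $vp_0=w$ and $vp_2=wT^l$ are the two ends of the chain. The main point is the converse.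

\begin{lemma}\label{lem:chains}
The solutions of \eqref{eq:chain} in $\ell^2(M_k)$ are exactly the vectors $v=\sum_{l=1}^k\sum_{j=0}^lw_lT^j$ with $w_l\in\mathcal E_l$. For such $v$ we have $vp_0=\sum_lw_l$ and $vp_2=\sum_lw_lT^l$.
\end{lemma}

Let $v$ be a solution and put $w=vp_0$, $f=vp_1$, $g=vp_2$, $u=w+f$. Then \eqref{eq:chain} says $v=u+g$ and $uT=f+g$. The small cases show the mechanism. In every case $u$ and $uT$ are fixed by $a^3$, so $u$ is fixed by $a_0^3$ and $a_1^3$. For $k=0$ these generate an infinite group, so $u=0$ and $v=0$. For $k=1$ we claim that $f=0$. Put $u_1=fT^{-1}=u\,Tp_1T^{-1}$, where $Tp_1T^{-1}\in\mathbb C[\langle a_1\rangle]$. By Lemma~\ref{lem:H}(d), $a_0$ and $a_1$ commute on $u$. Hence $u_1$ is fixed by $a_0^3$, and $w=up_0$ is fixed by $a_1^3$, that is, $wT$ is fixed by $a^3$. So $u_1T^2=fT=uT-wT$ is fixed by $a^3$, that is, $u_1$ is fixed by $a_2^3$. As $\langle a_0^3,a_2^3\rangle$ is infinite, $u_1=0$. Thus $v=w+wT$ with $wT=g$, which means $w\in\mathcal E_1$. In general we peel off the chains one length at a time.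

\begin{proof}[Proof of Lemma~\ref{lem:chains}]
Sums of chains are solutions with the stated ends. Conversely let $v$ be a solution, with $w,f,g,u$ as above. Put $\nu=1-p_1-p_2$, and write $\beta^{(i)}=T^i\beta T^{-i}\in\mathbb C[\langle a_i\rangle]$ for $\beta\in\mathbb C[\langle a\rangle]$. From $uT=f+g$ we get
\begin{equation}\label{eq:four}
uT\nu=0,\qquad g=uTp_2,\qquad u=w+uTp_1 .
\end{equation}
Let $u_m=up_1^{(1)}\cdots p_1^{(m)}$ and $w^{[m]}=wp_1^{(1)}\cdots p_1^{(m)}$, so that $u(Tp_1)^m=u_mT^m$ and $w(Tp_1)^m=w^{[m]}T^m$. Think of $u_m$ as the part of $u$ on which $a_1,\dots,a_m$ act by $\omega$; since the $a_i$ do not commute, this has to be proved.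

\emph{Claim.} For $0\le m\le k$: (i) $u_m=u_m(p_0+p_1)$; (ii) $u_ma_i=\omega u_m$ for $1\le i\le m$; (iii) $u_m\nu^{(m+1)}=0$; (iv) $u_mp_0=w^{[m]}$.

For $m=0$, (i) and (iv) hold because $u=w+f$, (ii) is empty, and (iii) is the first equation of \eqref{eq:four}. Assume the claim for some $m<k$. By (i), (ii), (iii) the vector $u_m$ is fixed by $a_0^3,\dots,a_{m+1}^3$. Since $m+1\le k$, Lemma~\ref{lem:H}(d) gives
\begin{equation}\label{eq:comm}
u_m\alpha\beta=u_m\beta\alpha\qquad\bigl(\alpha\in\mathbb C[\langle a_i\rangle],\ 0\le i\le m,\ \beta\in\mathbb C[\langle a_{m+1}\rangle]\bigr).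
\end{equation}
Take $\beta=p_1^{(m+1)}$, so $u_{m+1}=u_m\beta$ and $u_{m+1}\alpha=u_m\alpha\beta$. For $\alpha=p_0+p_1$ this gives (i), for $\alpha=a_i$ with $1\le i\le m$ it gives (ii), and for $\alpha=p_0$ it gives $u_{m+1}p_0=w^{[m]}\beta=w^{[m+1]}$, which is (iv). The remaining case $i=m+1$ of (ii) holds because $\beta a_{m+1}=\omega\beta$. For (iii), note first that by (iv), \eqref{eq:comm} and (iii) for $m$,
\begin{equation}\label{eq:wnu}
w^{[m]}\nu^{(m+1)}=u_mp_0\nu^{(m+1)}=u_m\nu^{(m+1)}p_0=0 .
\end{equation}
Multiply $u=w+uTp_1$ on the right by $(Tp_1)^mT\nu$: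
\[
u_m\nu^{(m+1)}T^{m+1}=w^{[m]}\nu^{(m+1)}T^{m+1}+u_{m+1}\nu^{(m+2)}T^{m+2}.
\]
The first two terms vanish, so $u_{m+1}\nu^{(m+2)}=0$. The claim is proved, and \eqref{eq:comm}, \eqref{eq:wnu} hold for all $m<k$.

By (i) and (iii), $u_k$ is fixed by $a_0^3$ and $a_{k+1}^3$. By Lemmas~\ref{lem:H}(b) and~\ref{lem:basic}(e), $u_k=0$, and $w^{[k]}=u_kp_0=0$. For $1\le l\le k$ put $w_l=w^{[l-1]}p_2^{(l)}$. By \eqref{eq:wnu}, $w^{[l-1]}=w^{[l-1]}(p_1^{(l)}+p_2^{(l)})=w^{[l]}+w_l$, whence $w^{[m]}=\sum_{m<l\le k}w_l$.

We show $w_l\in\mathcal E_l$. Let $\eta=u_{l-1}p_2^{(l)}$. By (iv) and \eqref{eq:comm} with $m=l-1$, $w_l=u_{l-1}p_0p_2^{(l)}=\eta p_0$; in particular $w_la_0=w_l$. By \eqref{eq:comm} again, $\eta\alpha=u_{l-1}\alpha p_2^{(l)}$ for $\alpha=a_0^3$ and $\alpha=a_i$, so $\eta a_0^3=\eta$ and $\eta a_i=\omega\eta$ for $0<i<l$; and $\eta a_l=\omega^2\eta$ by the definition of $\eta$. So $\eta$ is fixed by $a_0^3,\dots,a_l^3$, and Lemma~\ref{lem:H}(d) gives $w_la_i=\eta p_0a_i=\eta a_ip_0$ for $0<i\le l$. This is $\omega w_l$ for $i<l$ and $\omega^2w_l$ for $i=l$.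

Substituting the last equation of \eqref{eq:four} into itself $k$ times yields
\[
u=\sum_{m=0}^{k-1}w^{[m]}T^m+u_kT^k=\sum_{l=1}^k\sum_{m=0}^{l-1}w_lT^m,
\]
and then $g=uTp_2=\sum_{m<k}w^{[m]}p_2^{(m+1)}T^{m+1}=\sum_lw_lT^l$. Now $v=u+g$ has the required form.
\end{proof}

The equations \eqref{eq:couple} join the ends of four chains into a loop; see Figure~\ref{fig:loop}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.9,yscale=1.05]
\foreach \i in {1,2,3,4}{
  \node (a\i) at (0,-\i) {$w^{\i}$};
  \node (b\i) at (1,-\i) {$w^{\i}T$};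
  \node (c\i) at (2,-\i) {$\cdots$};
  \node (d\i) at (3,-\i) {$w^{\i}T^{l-1}$};
  \node (e\i) at (4,-\i) {$w^{\i}T^{l}$};
  \draw[->] (a\i)--(b\i); \draw[->] (b\i)--(c\i);
  \draw[->] (c\i)--(d\i); \draw[->] (d\i)--(e\i);
}
\node at (0,-0.3) {$1$}; \node at (1,-0.3) {$\omega$}; \node at (2,-0.3) {$\cdots$};
\node at (3,-0.3) {$\omega$}; \node at (4,-0.3) {$\omega^2$};
\draw[->,thick] (e1)--node[right]{$y$}(e2);
\draw[->,thick] (a2)--node[right]{$y$}(a3);
\draw[->,thick] (e3)--node[right]{$y^{-1}$}(e4);
\draw[->,thick] (a4) to[bend left=35] node[left]{$\omega y^{-1}$} (a1);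
\end{tikzpicture}
\caption{A vector $(v^1,\dots,v^4)$ in the kernel of $A$ made of chains of length $l$. Row $i$ lists the summands of $v^i$; horizontal arrows are right multiplication by $T$, and the top line gives the eigenvalue of $a$ in each column. The thick arrows are the four coupling equations. Going once around the loop multiplies $w^1$ by $\omega\,T^lyT^{-l}\,y\,T^ly^{-1}T^{-l}\,y^{-1}=\omega[y_l,y_0]$.}
\label{fig:loop}
\end{figure}

\begin{proposition}\label{prop:rank}
$\displaystyle\operatorname{rk}_{M_k}(A)=4-\sum_{1\le l\le k,\ 3\mid n_l}\frac1{|B_l|\,n_l}$.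
\end{proposition}

\begin{proof}
Let $v^1,\dots,v^4$ solve \eqref{eq:chain}, and let $v^i$ correspond to $(w^i_l)_l$ as in Lemma~\ref{lem:chains}; the $w_l^i$ are the components of $v^ip_0$ in the orthogonal spaces $\mathcal E_l$, so the correspondence is bijective. The group $X_k$ commutes with all $a_i$, so right multiplication by its elements preserves each $\mathcal E_l$. The first equation of \eqref{eq:couple} reads $\sum_lw_l^2T^l=\sum_lw_l^1T^ly=\sum_lw_l^1y_lT^l$, and by orthogonality of the $\mathcal E_lT^l$ it is equivalent to $w_l^2=w_l^1y_l$ for all $l$. The third equation is the same with $y^{-1}$ in place of $y$. The second and fourth split directly along the $\mathcal E_l$. So \eqref{eq:couple} says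
\[
w^2_l=w^1_ly_l,\qquad w^3_l=w^2_ly_0,\qquad w^4_l=w^3_ly_l^{-1},\qquad w^1_l=\omega w^4_ly_0^{-1}\qquad(1\le l\le k).
\]
The first three equations determine everything from $(w_l^1)_l$, and the fourth becomes $w^1_l=\omega w^1_l[y_l,y_0]=\omega w^1_lz_l^{-1}$. Hence $(v^1,\dots,v^4)\mapsto v^1p_0$ is a bounded equivariant bijection
\[
\ker A\to\bigoplus_{l=1}^k\{w\in\mathcal E_l:\ wz_l=\omega w\}.
\]
The element $z_l$ has order $n_l$. If $3\nmid n_l$, then $w=wz_l^{n_l}=\omega^{n_l}w$ forces $w=0$. If $3\mid n_l$, then by Lemmas~\ref{lem:H}(a) and~\ref{lem:char} the prescribed eigenvalues define a character of the subgroup $\langle a_0,\dots,a_l\rangle\times\langle z_l\rangle\cong B_l\times C_{n_l}$, and the $l$-th summand has dimension $1/(|B_l|n_l)$ by Lemma~\ref{lem:basic}(b).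
\end{proof}

The term with $l=k$ has the denominator $|B_k|n_k$, whose power of $2$ is the largest allowed by Lemma~\ref{lem:M}; this is (R3). The decisive non-real coefficient of $A$ is the factor $\omega$ in \eqref{eq:couple}: with $1$ in its place the same proof gives the sum over all $l\le k$, and the class of $1/n_k$ modulo $2\mathbb Z_{(2)}$ does not depend on the odd number $n_k$.

\section{Parity and the diagonal argument}\label{sec:diag}

Fix $k\ge1$, a tower $B_0,\dots,B_k$ and odd $n_1,\dots,n_{k-1}$. For odd $n$ let $M(n)=H_k\times X_{k-1}/\langle z_k^n\rangle$; this is $M_k$ with $n_k=n$. Put $\mathcal L=\frac1{|B_k|}\mathbb Z_{(2)}$. The computation of Section~\ref{sec:toy} carries over, with $\langle z_k\rangle$ as the cyclic group and Lemma~\ref{lem:M} in place of the integrality of ordinary ranks.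

\begin{lemma}\label{lem:parity}
Let $n,n'$ be odd.
\begin{enumerate}
\item[(a)] If $Y$ is a matrix over $\mathbb R[F_4]$, then $\operatorname{rk}_{M(n)}(Y)\equiv\operatorname{rk}_{M(n')}(Y)\pmod{2\mathcal L}$.
\item[(b)] If $3\nmid n$ and $3\mid n'$, then $\operatorname{rk}_{M(n)}(A)\not\equiv\operatorname{rk}_{M(n')}(A)\pmod{2\mathcal L}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\chi$ run through the characters of the central subgroup $\langle z_k\rangle\cong C_n$ of $M(n)$. By Lemma~\ref{lem:basic}(c), $\operatorname{rk}_{M(n)}(Y)=\sum_\chi\operatorname{rk}_{M(n)}(e_\chi Y)$, and every summand lies in $\mathcal L$ by Lemma~\ref{lem:M}. Since $Y$ is real, $\overline{e_\chi Y}=e_{\bar\chi}Y$, so the summands for $\chi$ and $\bar\chi$ are equal by Lemma~\ref{lem:basic}(a). Since $n$ is odd, $\chi=\bar\chi$ only for $\chi=1$. So modulo $2\mathcal L$ the rank is $\operatorname{rk}_{M(n)}(e_1Y)$, which by Lemma~\ref{lem:basic}(d) equals $\varrho/n$ with $\varrho=\operatorname{rk}_{M(1)}(Y)$. By Lemma~\ref{lem:M} for $M(1)$ we have $\varrho\in\mathcal L$, so $\frac\varrho n-\varrho=\varrho\,\frac{1-n}n\in2\mathcal L$.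 Thus $\operatorname{rk}_{M(n)}(Y)\equiv\varrho$, which does not depend on $n$.

(b) By Proposition~\ref{prop:rank} the difference is $\frac1{|B_k|n'}$, and $\frac1{n'}\notin2\mathbb Z_{(2)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $K_0=\mathbb R\cap\overline{\mathbb Q}$. The ring $K_0[F_4]$ is countable; let $(Y_k^+,Y_k^-)_{k\ge1}$ enumerate all pairs of matrices over it. Lengths of group elements are word lengths in the generators $a,t,x,y$. We choose inductively groups $B_k$ forming towers, odd numbers $n_k$ and integers $r_0\le r_1\le\cdots$ with $r_k\ge k$, such that for $k\ge1$: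
\begin{enumerate}
\item[(1)] $M_k$ is a quotient of $M_{k-1}$, compatibly with the generators, and every nontrivial element of $M_{k-1}$ of length at most $r_{k-1}$ maps to a nontrivial element of $M_k$;
\item[(2)] $\operatorname{rk}_\Gamma(A)\ne\operatorname{rk}_\Gamma(Y_k^+)-\operatorname{rk}_\Gamma(Y_k^-)$ for every sofic quotient $\Gamma$ of $F_4$ that agrees with $M_k$ to radius $r_k$.
\end{enumerate}
Start with $M_0=H_0\times X_0$ and $r_0=1$. Suppose stage $k-1$ is done. By Proposition~\ref{prop:extend} choose $B_k$ such that the nontrivial elements of $H_{k-1}$ of length at most $r_{k-1}$ survive in $H_k$. By \eqref{eq:survive} choose odd $n,n'$ with $3\nmid n$, $3\mid n'$, so large that the nontrivial elements of $X_{k-1}$ of length at most $r_{k-1}$ survive modulo $z_k^n$ and modulo $z_k^{n'}$. If $\operatorname{rk}(A)=\operatorname{rk}(Y_k^+)-\operatorname{rk}(Y_k^-)$ held over both $M(n)$ and $M(n')$, part (a) of Lemma~\ref{lem:parity} for $Y_k^+$ and $Y_k^-$ would contradict part (b). Choose $n_k\in\{n,n'\}$ such that the equality fails over $M_k=M(n_k)$. Condition (1)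 holds, because a nontrivial element of $H_{k-1}\times X_{k-1}$ has a nontrivial component, of no greater length. If no radius satisfied (2), there would be for each $i$ a sofic quotient $\Gamma_i$ of $F_4$ that agrees with $M_k$ to radius $i$ and over which the equality holds. Lemma~\ref{lem:approx}, applied to $A$, $Y_k^+$ and $Y_k^-$, would give the equality over $M_k$. So some radius satisfies (2), as does every larger one; take $r_k\ge\max(k,r_{k-1})$.

Let $G=\varinjlim M_k=H\times X$ with $H=\varinjlim H_k$ and $X=X_0/\langle z_j^{n_j}:j\ge1\rangle$. It is a quotient of $F_4$. The kernel of the map $H\to\mathbb Z$, $a\mapsto0$, $t\mapsto1$, is generated by the $a_i$, $i\in\mathbb Z$. Any finitely many of them lie in the image of a subgroup $t^i\langle a_0,\dots,a_l\rangle t^{-i}$ of $H_l$, which is finite by Lemma~\ref{lem:H}(a). So $H$ is an extension of a locally finite group by $\mathbb Z$, while $X$ is solvable. Hence $G$ is elementary amenable, and in particular sofic.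

A word that is trivial in $M_k$ is trivial in $G$. A word of length at most $r_k$ that is nontrivial in $M_k$ is nontrivial in $M_{k+1}$ by (1), and, as $r_k\le r_{k+1}\le\cdots$, in all later groups, hence in $G$. So $G$ agrees with $M_k$ to radius $r_k$, and (2) gives
\[
\operatorname{rk}_G(A)\ne\operatorname{rk}_G(Y_k^+)-\operatorname{rk}_G(Y_k^-)\qquad\text{for all }k\ge1.
\]
Every element of $\mathcal A_{K_0}(G)$ is a sum of ranks minus a sum of ranks, a sum of ranks is the rank of a block diagonal matrix, and every matrix over $K_0[G]$ lifts to $K_0[F_4]$. So every element of $\mathcal A_{K_0}(G)$ has the form $\operatorname{rk}_G(Y_k^+)-\operatorname{rk}_G(Y_k^-)$, and $\operatorname{rk}_G(A)\notin\mathcal A_{K_0}(G)\supseteq\mathcal A_{\mathbb Q}(G)$.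
\end{proof}

Three properties of $K_0$ were used: it is real (Lemma~\ref{lem:parity}), countable (the enumeration), and algebraic (Lemma~\ref{lem:approx}).

\begin{remark}
The groups $M_i$ are sofic and agree with $G$ to radius $r_i\ge i$. So Lemma~\ref{lem:approx} and Proposition~\ref{prop:rank} give the value
\[
\operatorname{rk}_G(A)=4-\sum_{l\ge1,\ 3\mid n_l}\frac1{|B_l|\,n_l}.
\]
\end{remark}

\section{Extending a tower}\label{sec:extend}

We prove Proposition~\ref{prop:extend}. Let $B_0,\dots,B_k$ be a tower. By (T1) the group $B_{k+1}$ has to be generated by two copies of $B_k$, namely $\langle a_0,\dots,a_k\rangle$ and $\langle a_1,\dots,a_{k+1}\rangle$, which overlap in a copy of $B_{k-1}$. So we look for it among the finite quotients of an amalgam.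

\subsection*{The amalgam}
Let $C=B_{k-1}$, let $L,L'$ be copies of $B_k$, and let $P=L*_CL'$, where $C$ is embedded in $L$ by $\iota_k^+$ and in $L'$ by $\iota_k^-$. Denote the generators of $L$ by $a_0,\dots,a_k$ and those of $L'$, shifting indices by one, by $a_1,\dots,a_{k+1}$; this is consistent on $C=\langle a_1,\dots,a_k\rangle$. Recall the normal form theorem: $L$ and $L'$ embed in $P$, and a nonempty product of elements taken alternately from $L\setminus C$ and $L'\setminus C$ is nontrivial.

Let $U\le L$ be the kernel of $\pi_k^+$ and $U'\le L'$ the kernel of $\pi_k^-$. Then $a_0\in U$, $a_{k+1}\in U'$, and $L=U\rtimes C$, $L'=U'\rtimes C$. Moreover $P=(U*U')\rtimes C$, since both groups are generated by $U,U',C$ subject to the relations of these groups and the conjugation action of $C$ on $U$ and $U'$. Put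
\[
W=(U\times U')\rtimes C,\qquad\Phi=\ker(P\to W)=\ker(U*U'\to U\times U').
\]
The group $W$ is finite and contains $L$ and $L'$. By \cite[I.1.3, Proposition~4]{Serre}, $\Phi$ is free with basis $[u,u']$, $1\ne u\in U$, $1\ne u'\in U'$. Let $J=\langle a_0^3\rangle\le U$ and $J'=\langle a_{k+1}^3\rangle\le U'$, both of order $3$, and let $\Phi_0\le\Phi$ be generated by the four basis elements $[\gamma,\gamma']$, $1\ne\gamma\in J$, $1\ne\gamma'\in J'$. Then $\Phi_0\le\langle a_0^3,a_{k+1}^3\rangle$.

We shall put $B_{k+1}=P/D$. The inclusion $D\subseteq\Phi$ will give (T2), and $\Phi=\Phi_0D$ will give (T3). The difficulty is that $D$ must also avoid a prescribed finite set: the quotient $\Phi/D$ has to detect many given elements of a free group of large rank ($64$ already for $k=0$), it has to carry an action of $P$, and yet it has to be generated by the images of four basis elements. A direct power of a simple group can do this, because a subgroup that maps onto each factor with different kernels is everything.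

\begin{lemma}\label{lem:hall}
Let $N_1,\dots,N_s$ be distinct normal subgroups of a group $\Phi_0$ with $\Phi_0/N_i\cong S$ non-abelian simple. Then $\Phi_0\to\prod_i\Phi_0/N_i$ is onto.
\end{lemma}

\begin{proof}
Induction on $s$; the case $s=1$ is trivial. Let $I=N_1\cap\dots\cap N_{s-1}$, so $\Phi_0/I\cong\prod_{i<s}\Phi_0/N_i$ by induction. The image of $I$ in $\Phi_0/N_s$ is normal. If it is everything, the map is onto. Otherwise $I\subseteq N_s$, and $N_s/I$ is a normal subgroup of $S^{s-1}$ with quotient $S$. Normal subgroups of $S^{s-1}$ are products of some of the factors, so $N_s/I$ is the kernel of a coordinate projection, and $N_s=N_i$ for some $i<s$, a contradiction.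
\end{proof}

The factors will be the $P$-conjugates of one map $\Phi\to\operatorname{PSL}_2(q)$. To tell them apart on $\Phi_0$ we need to know that no element outside $\Phi$ acts on $\Phi_0$ like the identity, and this can be seen in the abelianization $\Phi^{\mathrm{ab}}$, on which $P$ acts by conjugation through $W$. We write $[f]$ for the class of $f$, additively.

\begin{lemma}\label{lem:move}
If $h\in P\setminus\Phi$, then $[hfh^{-1}]\ne\pm[f]$ for one of the four basis elements $f$ of $\Phi_0$.
\end{lemma}

\begin{proof}
The map $\Phi^{\mathrm{ab}}\to\mathbb Z[U]\otimes\mathbb Z[U']=\mathbb Z[U\times U']$ that sends the class of $[u,u']$ to $(u-1)\otimes(u'-1)$ is injective, since these elements are linearly independent; the formula is also valid if $u=1$ or $u'=1$. For $u_1\in U$, $u_1'\in U'$, $c\in C$ we have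
\[
u_1[u,u']u_1^{-1}=[u_1u,u'][u_1,u']^{-1},\qquad u_1'[u,u']u_1'^{-1}=[u,u_1']^{-1}[u,u_1'u'],
\]
as one sees by expanding the right-hand sides, and $c[u,u']c^{-1}=[cuc^{-1},cu'c^{-1}]$. Since $(u_1u-1)-(u_1-1)=u_1(u-1)$ and $(u_1'u'-1)-(u_1'-1)=u_1'(u'-1)$, the map is equivariant when $U\times U'$ acts on $\mathbb Z[U\times U']$ by left multiplication and $C$ by conjugation.

Let $h\in P$ have image $uu'c\in W$ and suppose $[hfh^{-1}]=\pm[f]$ for all four $f=[\gamma,\gamma']$. Then
\[
u(c\gamma c^{-1}-1)\otimes u'(c\gamma'c^{-1}-1)=\pm(\gamma-1)\otimes(\gamma'-1).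
\]
The supports are $\{uc\gamma c^{-1},u\}\times\{u'c\gamma'c^{-1},u'\}$ and $\{\gamma,1\}\times\{\gamma',1\}$. So $\{uc\gamma c^{-1},u\}=\{\gamma,1\}$ for both nontrivial $\gamma\in J$. Hence $u\in\{\gamma,1\}\cap\{\gamma^{-1},1\}=\{1\}$, because $\gamma\ne\gamma^{-1}$, and then $c\gamma c^{-1}=\gamma$. The second factors give $u'=1$ by the same argument. Now $c\in\iota_k^+(B_{k-1})\le L$ commutes with $a_0^3$, so $c=1$ by (T4) for $B_k$. Thus $h\in\Phi$.
\end{proof}

This is the purpose of (T4). If some $1\ne c\in C$ commuted with $a_0^3$ and $a_{k+1}^3$, it would centralize $\Phi_0$, and every normal subgroup $D$ of $P$ with $\Phi=\Phi_0D$ would contain all commutators $[c,f]$, $f\in\Phi$.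

We use two classical facts about $\operatorname{PSL}_2(q)$ for a prime $q\ge5$, which is a non-abelian simple group. By Dickson's theorem a proper subgroup fixes a point of $\mathbb P^1(\mathbb F_q)$, or is cyclic or dihedral, or is isomorphic to $A_4$, $S_4$ or $A_5$. And every automorphism is induced by conjugation in $\operatorname{PGL}_2(q)$; hence it preserves the function $\operatorname{tr}^2$, which is well defined on $\operatorname{PSL}_2(q)$.

\begin{lemma}\label{lem:D}
For every finite set $E\subseteq P\setminus\{1\}$ there is a normal subgroup $D$ of finite index in $P$ with $D\subseteq\Phi$, $D\cap E=\emptyset$ and $\Phi=\Phi_0D$.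
\end{lemma}

\begin{proof}
\emph{A word that detects proper subgroups.} Let $f_1,f_2$ be two distinct basis elements of $\Phi_0$, and put $\alpha=f_1^{120}$, $\beta=f_2^{120}$, $\Lambda=[[\alpha,\beta],[\alpha,\beta^2]]$. The elements $\alpha,\beta$ freely generate a free group, and the words
\[
[\alpha,\beta][\alpha,\beta^2]=\alpha\beta\alpha^{-1}\beta^{-1}\alpha\beta^2\alpha^{-1}\beta^{-2},\qquad[\alpha,\beta^2][\alpha,\beta]=\alpha\beta^2\alpha^{-1}\beta^{-2}\alpha\beta\alpha^{-1}\beta^{-1}
\]
are reduced and differ in the third letter. So $\Lambda\ne1$. We claim: if $\delta\colon\Phi_0\to\operatorname{SL}_2(\mathbb F_q)$ is a homomorphism whose image $\Delta$ has proper image $\overline\Delta$ in $\operatorname{PSL}_2(q)$, then $\delta(\Lambda)=1$. If $\overline\Delta$ is $A_4$, $S_4$ or $A_5$, its exponent ($6$, $12$ or $30$) divides $60$, so $60$-th powers in $\Delta$ are $\pm1$ and $\delta(\alpha)=1$. If $\overline\Delta$ is cyclic or dihedral, all squares in $\overline\Delta$ lie in one cyclic subgroup; its preimage in $\Delta$ is cyclic modulo a central subgroup, hence abelian,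 and it contains $\delta(\alpha)$ and $\delta(\beta)$. If $\overline\Delta$ fixes a point, $\Delta$ is conjugate into the upper triangular matrices, where commutators are unitriangular and commute.

\emph{Choice of a representation.} Choose representatives $g_w\in P$ of the elements $w\in W$, with $g_1=1$. For each pair $w\ne w'$ let $f_{w,w'}\in\Phi_0$ be given by Lemma~\ref{lem:move} for $h=g_w^{-1}g_{w'}\notin\Phi$; conjugating by $g_w$, the classes $\xi,\xi'\in\Phi^{\mathrm{ab}}$ of $g_wf_{w,w'}g_w^{-1}$ and $g_{w'}f_{w,w'}g_{w'}^{-1}$ satisfy $\xi\ne\pm\xi'$. Consider the following finitely many conditions on $\theta\in\operatorname{Hom}(\Phi,\operatorname{SL}_2(\mathbb C))=\operatorname{SL}_2(\mathbb C)^{\operatorname{rank}\Phi}$: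
\begin{enumerate}
\item[(1)] $\theta(e)\ne\pm1$, for $e\in E\cap\Phi$;
\item[(2)] $\theta(g_w\Lambda g_w^{-1})\ne1$, for $w\in W$;
\item[(3)] $\operatorname{tr}^2\theta(g_wf_{w,w'}g_w^{-1})\ne\operatorname{tr}^2\theta(g_{w'}f_{w,w'}g_{w'}^{-1})$, for $w\ne w'$ in $W$.
\end{enumerate}
Each defines a Zariski open set, and each of these sets is nonempty. For (1) and (2) take an embedding of $\Phi$ into a non-abelian free subgroup of $\operatorname{SL}_2(\mathbb Z)$; its image is torsion-free and so does not contain $-1$. For (3) note that the homomorphisms $\Phi^{\mathrm{ab}}\to\mathbb Z$ vanishing on $\xi-\xi'$, and those vanishing on $\xi+\xi'$, form two proper subgroups, and no group is the union of two proper subgroups. So there is $\lambda\colon\Phi\to\mathbb Z$ with $|\lambda(\xi)|\ne|\lambda(\xi')|$. Take $\theta=\operatorname{diag}(2^\lambda,2^{-\lambda})$; the trace $2^j+2^{-j}$ is positive and strictly increasing in $|j|$.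

The variety $\operatorname{SL}_2(\mathbb C)^{\operatorname{rank}\Phi}$ is irreducible, so the intersection of these open sets is nonempty and open. The Zariski closure of $\operatorname{SL}_2(\mathbb Z)$ is a group; it contains the closures of the infinite groups of integral upper and lower unitriangular matrices, which are the full unitriangular groups, and these generate $\operatorname{SL}_2(\mathbb C)$. Products of dense sets are dense, so some $\theta\colon\Phi\to\operatorname{SL}_2(\mathbb Z)$ satisfies all conditions. They assert that finitely many integers are nonzero, so they also hold modulo a large prime $q\ge7$. For $w\in W$ define $\theta_w\colon\Phi\to\operatorname{PSL}_2(q)$ as the class of $f\mapsto\theta(g_wfg_w^{-1})\bmod q$.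

\emph{The subgroup $D$.} By (2) and the first step, applied to $\delta(f)=\theta(g_wfg_w^{-1})\bmod q$, each $\theta_w$ maps $\Phi_0$ onto $\operatorname{PSL}_2(q)$. If $\theta_w|_{\Phi_0}$ and $\theta_{w'}|_{\Phi_0}$ had the same kernel for some $w\ne w'$, they would differ by an automorphism of $\operatorname{PSL}_2(q)$, so $\operatorname{tr}^2\theta_w(f)=\operatorname{tr}^2\theta_{w'}(f)$ for all $f\in\Phi_0$, contradicting (3). By Lemma~\ref{lem:hall}, $(\theta_w)_w$ maps $\Phi_0$ onto $\prod_{w\in W}\operatorname{PSL}_2(q)$. So $\Phi_0$ and $\Phi$ have the same image, and $\Phi=\Phi_0D$ with $D=\bigcap_w\ker\theta_w$, a subgroup of finite index. We have $\ker\theta_w=g_w^{-1}(\ker\theta_1)g_w$. Every $g\in P$ has the form $fg_w$ with $f\in\Phi$, and $\ker\theta_1$ is normal in $\Phi$, so $D=\bigcap_{g\in P}g^{-1}(\ker\theta_1)g$ is normal in $P$. Finally $D\subseteq\Phi$, and $D\cap E\subseteq\ker\theta_1\cap E=\emptyset$ by (1).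
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:extend}]
We apply Lemma~\ref{lem:D} to a union $E=E_1\cup E_2$; the set $E_1$ reproduces (T4), and $E_2$ protects $\Omega$.

Let $E_1=\{[b,a_0^3]:1\ne b\in L'\}$. These elements are nontrivial in $P$. For $b\notin C$ this is the normal form theorem applied to $b\,a_0^3\,b^{-1}a_0^{-3}$, as $a_0^{\pm3}\in U\setminus\{1\}$ is not in $C$. For $b\in C$ it is (T4) for $L=B_k$.

To define $E_2$ we present $H_k$ as an HNN extension of $P$. Let $\tau\colon L\to L'$ be the identity of $B_k$, so $\tau(a_i)=a_{i+1}$. Then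
\[
H_k=\langle P,t\mid tlt^{-1}=\tau(l),\ l\in L\rangle :
\]
eliminating the generators $L'=tLt^{-1}$ turns the amalgamation relations $\iota_k^+(b)=\tau(\iota_k^-(b))$, $b\in B_{k-1}$, into the defining relations of $H_k$. Write each $h\in\Omega$ as a reduced word $g_0t^{\varepsilon_1}g_1\cdots t^{\varepsilon_n}g_n$ with $g_i\in P$. If $n=0$, put $g_0$ into $E_2$. If $n\ge1$, then for each $i$ with $(\varepsilon_i,\varepsilon_{i+1})=(1,-1)$ put all $g_il^{-1}$, $l\in L$, into $E_2$, and for each $i$ with $(\varepsilon_i,\varepsilon_{i+1})=(-1,1)$ put all $g_il'^{-1}$, $l'\in L'$, into $E_2$. These elements are nontrivial because the word is reduced, and $E_2$ is finite.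

Let $D$ be given by Lemma~\ref{lem:D} and put $B_{k+1}=P/D$, a finite group generated by $a_0,\dots,a_{k+1}$. For (T1) take the maps $L\to P/D$ and $L'\to P/D$. For (T2) note that $D\subseteq\Phi$ gives a map $P/D\to W$. Compose it with $W\to W/U'=L$, which kills $a_{k+1}$ and fixes $a_0,\dots,a_k$, to get $\pi^-_{k+1}$, and with $W\to W/U=L'\cong B_k$, which kills $a_0$ and sends $a_i$ to $a_{i-1}$, to get $\pi_{k+1}^+$. For (T3), if $g\in\langle a_0\rangle\le U$ and $h\in\langle a_{k+1}\rangle\le U'$, then $[g,h]\in\Phi=\Phi_0D$, and $\Phi_0\le\langle a_0^3,a_{k+1}^3\rangle$. Condition (T4) holds because $\iota^+_{k+1}(B_k)$ is the image of $L'$ and $D\cap E_1=\emptyset$.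

By definition $H_{k+1}=\langle P/D,t\mid tlt^{-1}=\tau(l),\ l\in L\rangle$, with $L$ and $L'$ embedded in $P/D$. So $P\to P/D$ induces an epimorphism $H_k\to H_{k+1}$ with $a\mapsto a$, $t\mapsto t$. Let $h\in\Omega$. If $n=0$, then $g_0\notin D$, and $P/D$ embeds in $H_{k+1}$. If $n\ge1$, then $D\cap E_2=\emptyset$ means that the images of the relevant $g_i$ in $P/D$ still lie outside $L$, respectively $L'$. So the image word is reduced, and it is nontrivial by Britton's lemma.
\end{proof}

The proof shows that $B_{k+1}$ is an extension of $\Phi/D\cong\operatorname{PSL}_2(q)^{|W|}$ by $W$; for instance $B_1$ is an extension of $\operatorname{PSL}_2(q)^{81}$ by $C_9\times C_9$. In particular $|B_k|$ is even for $k\ge1$, which is why parity in Lemma~\ref{lem:parity} is measured modulo $\frac2{|B_k|}\mathbb Z_{(2)}$ and not modulo $2\mathbb Z_{(2)}$.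

\begin{thebibliography}{9}

\bibitem{ES} Elek and Szab\'o, Math. Ann. \textbf{332} (2005).

\bibitem{survey} \emph{$L^2$-Betti numbers and their analogues in positive characteristic}, \texttt{http://verso.mat.uam.es/\textasciitilde{}andrei.jaikin/preprints/surveyl2.pdf}.

\bibitem{Linnell} Linnell, Forum Math. \textbf{5} (1993).

\bibitem{Luck} L\"uck, \emph{$L^2$-Invariants}.

\bibitem{Serre} Serre, \emph{Trees}.

\end{thebibliography}
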